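# A homeomorphism from the complement of a Hamel basis onto a Hamel basis

## The theorem and what it asks for

Throughout, $\mathbb R$ is regarded as a vector space over $\mathbb Q$, and the words "span", "dim", "independent" always refer to this structure. A **Hamel basis** of $\mathbb R$ is a basis of this vector space. Every subset of $\mathbb R$ carries the subspace topology. The axiom of choice is assumed.

**Theorem 1.** There are Hamel bases $H_1,H_2$ of $\mathbb R$ and a homeomorphism $f:\mathbb R\setminus H_1\to H_2$. In particular, $f$ is a continuous bijection.

The question behind it comes from "Injective Continuous Images Of Hamel Bases" (https://www.sav.sk/journals/uploads/0219115910.pdf): are there Hamel bases $H_1,H_2$ and a continuous bijection $f:\mathbb R\setminus H_1\to H_2$? The theorem answers yes, and gives a continuous inverse as well.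

Two demands meet here. Without continuity there is nothing to do: a Hamel basis $H$ has the cardinality of the continuum, and so has $\mathbb R\setminus H$, since it contains $\{2h:h\in H\}$; so a bijection exists. Continuity ties $f$ to the topology of the line, while the words "Hamel basis" impose *four* algebraic conditions: $H_1$ is independent, $H_1$ spans, $f(\mathbb R\setminus H_1)$ is independent, $f(\mathbb R\setminus H_1)$ spans. If a map $F$ is given on a large part of $\mathbb R$, we must split $\mathbb R$ into two pieces, one a basis as it stands, the other a basis after applying $F$. Enlarging one piece shrinks the other, and that is the source of the difficulty.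

After the proof of Theorem 1 we prove three companions: Theorem 2 (a criterion for maps of the whole line, and an analytic example), Theorem 3 (a version with one basis and a reflection) and Proposition 4 (limits on how definable such bases can be).

## Facts we use about bases and about the Cantor set

From linear algebra we use two facts. First, if $A\subset B\subset\mathbb R$, $A$ is independent and $B$ spans $\mathbb R$, then there is a Hamel basis $H$ with $A\subset H\subset B$ (Zorn's lemma). Second, if each element of a Hamel basis is multiplied by a nonzero rational, possibly a different one for each element, the result is a Hamel basis. We call this *rescaling*.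

*Example.* Let $T$ be the ternary Cantor set. Given $y\in[0,2]$, write $y/2=\sum_{k\ge1} d_k3^{-k}$ with $d_k\in\{0,1,2\}$, and split $d_k=a_k+b_k$ with $a_k,b_k\in\{0,1\}$. Then $y=\sum 2a_k3^{-k}+\sum2b_k3^{-k}\in T+T$. So $T+T=[0,2]$, hence $T$ spans $\mathbb R$, and by the first fact $T$ contains a Hamel basis.

From topology: a space is *zero-dimensional* if it has a base of sets that are both closed and open. For example, if $D\subset\mathbb R$ is dense, then $\mathbb R\setminus D$ is zero-dimensional, because the sets $(d,d')\setminus D$ with $d<d'$ in $D$ form a base and each of them equals $[d,d']\setminus D$. We call a space a *Cantor set* if it is homeomorphic to $2^\omega$, the space of infinite $0$-$1$ sequences. We use: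

* a nonempty compact subset of $\mathbb R$ that contains no nondegenerate interval and has no isolated points is a Cantor set;
* every zero-dimensional separable metrizable space embeds topologically into every Cantor set;
* a continuous injection of a compact space into a Hausdorff space is a topological embedding.

## Affine maps, polynomials, and the density of $H_1$

Start with the simplest maps. Could $f$ be the restriction of $x\mapsto \alpha x+\beta$? An independent set contains at most one rational number, so infinitely many rationals lie outside $H_1$. Their images lie in $\operatorname{span}\{\alpha,\beta\}$, of dimension at most $2$. But $f$ is injective and $f(\mathbb R\setminus H_1)$ is independent, so three rationals outside $H_1$ would give three independent elements of this span, a contradiction.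

The same count rules out every polynomial of degree $k$: it maps $\mathbb Q$ into the span of its coefficients, of dimension at most $k+1$, while $k+2$ rationals outside $H_1$ would have to have $k+2$ independent images. So $f$ must destroy linear relations on a large scale.

Here is a topological constraint.

**Lemma 1.** Let $H_1,H_2$ be Hamel bases and $f:\mathbb R\setminus H_1\to H_2$ a continuous bijection. Then $H_1$ and $\mathbb R\setminus H_1$ are both dense in $\mathbb R$.

*Proof.* A nondegenerate interval contains three distinct points $u,\frac{u+v}2,v$, which are dependent. So no Hamel basis contains a nondegenerate interval. Hence $\mathbb R\setminus H_1$ is dense, and the only nonempty connected subsets of $H_2$ are points. If some nonempty open interval missed $H_1$, then $f$ would be defined on it with connected image in $H_2$, so $f$ would be constant there, contradicting injectivity. $\square$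

So $H_1$ must cut the line everywhere. We ensure this by putting a countable dense independent set $D$ into $H_1$ from the start. Then $f$ only has to be defined on part of the zero-dimensional space $\mathbb R\setminus D$, and such spaces embed easily.

## An independent Cantor set

Images will be kept independent by placing them inside rational multiples of one independent Cantor set. Here is an explicit one.

For a nonempty finite $0$-$1$ word $s$ let $c(s)$ be the positive integer with binary expansion $1s$. So $c(0)=2$, $c(1)=3$, $c(00)=4$, $c(01)=5$. The map $c$ is injective and $c(s)\ge 2^{|s|}\geq|s|$. For $x\in2^\omega$ write $x|n$ for its first $n$ digits and put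
$$h(x)=\sum_{n\ge1}2^{-c(x|n)!}>0 .$$
For example $h(000\cdots)=2^{-2!}+2^{-4!}+2^{-8!}+\cdots$. The series converges uniformly on $2^\omega$ and each term depends on finitely many digits, so $h$ is continuous.

**Lemma 2.** The map $h$ is injective and $Q:=h(2^\omega)$ is independent.

*Proof.* It suffices to show: if $x_1,\dots,x_r$ are distinct and $q_1,\dots,q_r$ are nonzero integers ($r\geq1$), then $\sum_iq_ih(x_i)\ne0$. (Injectivity is the case $r=2$, $q_1=1$, $q_2=-1$; rational relations become integral after clearing denominators.) Suppose the sum is $0$. Collect equal powers and write it as $\sum_{k\geq1} e_k2^{-k!}$, where $e_k$ is the sum of those $q_i$ for which $k=c(x_i|n)$ for some $n$. Then $|e_k|\le m:=\sum_i|q_i|$.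

Let $S_k=\sum_{j\le k}e_j2^{-j!}$. The number $2^{k!}S_k$ is an integer. Since the full sum is $0$,
$$|2^{k!}S_k|=\Bigl|2^{k!}\sum_{j>k}e_j2^{-j!}\Bigr|\le 2m\,2^{k!-(k+1)!}\longrightarrow0 .$$
An integer of absolute value less than $1$ is $0$, so $S_k=0$ for all large $k$, and therefore $e_k=0$ for all large $k$.

On the other hand, for all large $n$ the words $x_1|n,\dots,x_r|n$ are distinct. Let $k=c(x_1|n)$ for such an $n$. If $k=c(x_i|n')$, then $x_i|n'=x_1|n$ by injectivity of $c$, so $n'=n$ and $i=1$. Hence $e_k=q_1\ne0$, and $k=c(x_1|n)\to\infty$ with $n$. This is a contradiction. $\square$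

For a finite word $s$ let $[s]$ be the set of $x\in 2^\omega$ beginning with $s$. Since $h$ is an embedding, each $h([s])$ is a Cantor set.

## Why the image cannot lie in an independent Cantor set

A natural first plan: choose a countable dense independent set $D$, extend it to a Hamel basis $H_1$, embed $\mathbb R\setminus D$ topologically into $Q$ by some map $e$, and let $f=e|_{\mathbb R\setminus H_1}$. Three of the four algebraic conditions hold at once: $H_1$ is independent and spans, and $f(\mathbb R\setminus H_1)\subset Q$ is independent. The plan breaks down at the fourth, and no choice of $e$ can help.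

**Lemma 3.** No subset of an independent compact set is a Hamel basis.

*Proof.* Suppose $A\subset Q'$ is a Hamel basis, with $Q'$ compact and independent. A Hamel basis is a maximal independent set, so $A=Q'$ is compact. Fix $h_0\in Q'$ and write $Q'\setminus\{h_0\}=\bigcup_jK_j$ with $K_1\subset K_2\subset\cdots$ compact. Then $V=\operatorname{span}(Q'\setminus\{h_0\})$ is the union of $\{0\}$ and the countably many compact sets $\{q_1x_1+\dots+q_nx_n:x_i\in K_j\}$, where $j,n\ge1$ and $q_1,\dots,q_n\in\mathbb Q$. Since $\mathbb R=\bigcup_{q\in\mathbb Q}(V+qh_0)$, the Baire category theorem says that one of these compact sets has interior. So $V$ contains an interval, $V=V-V$ contains a neighborhood of $0$, and, being closed under integer multiples, $V=\mathbb R$. This contradicts $h_0\notin V$. $\square$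

So the image needs a part rich enough to span. Suppose, then, that $F$ maps one independent Cantor set $C$ onto a compact *spanning* set, and maps the rest of $\mathbb R\setminus D$ to an independent set. With $B_0=\mathbb R\setminus(C\cup D)$ we then have a partition
$$\mathbb R=(C\cup D)\sqcup B_0,\qquad C\cup D\ \text{independent},\qquad F(B_0)\ \text{independent}.$$
Both sides satisfy independence; what may be missing is spanning, on both sides. If we repair the left side in the obvious way, by moving a set $Z\subset B_0$ over so that $C\cup D\cup Z$ is a Hamel basis, then the right side becomes $F(B_0\setminus Z)$, which has lost the vectors $F(z)$, $z\in Z$. If we move a point $c\in C$ to the right side to gain $F(c)$, the left side loses $c$. Each repair on one side opens a hole on the other.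

The way past this is to arrange that *every hole can be filled by a rational multiple of the lost vector*. On the left, a lost $c\in C$ can be replaced by $2c$, which lies in $B_0$. On the right, we build $F$ so that for each $b\in B_0$ some point of $C$ is mapped by $F$ to a rational multiple of $F(b)$. Each repair opens one more hole, the chain of repairs never ends, and after infinitely many steps every hole has been filled.

## The exchange

Here the algebra is separated from the topology: the following lemma says what is needed of $F$.

**Lemma 4 (exchange).** Let $C,D\subset\mathbb R$ be disjoint with $C\cup D$ independent. Put $G=\mathbb R\setminus D$ and $B_0=G\setminus C=\mathbb R\setminus(C\cup D)$. Let $F:G\to\mathbb R$ be injective such that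

1. $F(B_0)$ is independent;
2. $F(C)$ spans $\mathbb R$;
3. for every $b\in B_0$ there is a nonzero rational $\lambda(b)$ with $\lambda(b)^{-1}F(b)\in F(C)$.

Then there is a Hamel basis $H_1$ with $\mathbb R\setminus H_1\subset G$ such that $F(\mathbb R\setminus H_1)$ is a Hamel basis.

*Proof.* **Step 1: name the holes and the replacements.** Extend $C\cup D$ to a Hamel basis $C\cup D\cup Z$ with $Z$ disjoint from $C\cup D$; so $Z\subset B_0$. By (1) and (2) choose $Y\subset F(C)$ such that $F(B_0)\cup Y$ is a Hamel basis. By injectivity of $F$, the sets $F(B_0)$ and $F(C)\supset Y$ are disjoint. For $b\in B_0$ let $\varphi(b)\in C$ be the point given by (3):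
$$F(\varphi(b))=\lambda(b)^{-1}F(b)\qquad(b\in B_0).\tag{1}$$
If $c\in C$, then $c\neq0$, so $2c\ne c$; as $C\cup D$ is independent and contains $c$, it cannot contain $2c$. Hence
$$2c\in B_0\qquad(c\in C).\tag{2}$$

**Step 2: decide which points change sides.** Let $A\subset B_0$ be the set of points to move from right to left, and $C_0\subset C$ the set of points to move from left to right. The discussion above says what we want:
$$A=Z\cup 2C_0,\qquad C_0=F^{-1}(Y)\cup\varphi(A).\tag{3}$$
The points of $Z$ go left to make the left side span, and the points of $F^{-1}(Y)\subset C$ go right to make the right side span. Each $c$ that leaves is replaced by $2c$; each $b$ that leaves is replaced by $\varphi(b)$. To solve (3), iterate: let $\theta:C\to C$, $\theta(c)=\varphi(2c)$, which is defined by (2), and put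
$$C_0=\bigcup_{n\ge0}\theta^n\bigl(F^{-1}(Y)\cup\varphi(Z)\bigr),\qquad A=Z\cup2C_0 .$$
Splitting off $n=0$ gives $C_0=F^{-1}(Y)\cup\varphi(Z)\cup\theta(C_0)=F^{-1}(Y)\cup\varphi(Z)\cup\varphi(2C_0)$, which is (3). Also $A\subset B_0$ by (2).

**Step 3: the left side is a basis.** Put
$$H_1=D\cup(C\setminus C_0)\cup A=D\cup(C\setminus C_0)\cup 2C_0\cup Z .$$
This is the Hamel basis $D\cup C\cup Z$ with the elements of $C_0$ doubled, so it is a Hamel basis by rescaling.

**Step 4: the right side is a basis.** Since $\mathbb R=D\sqcup C\sqcup B_0$, we have $\mathbb R\setminus H_1=(B_0\setminus A)\cup C_0\subset G$. By (3) and (1),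
$$F(\mathbb R\setminus H_1)=F(B_0\setminus A)\cup\{\lambda(b)^{-1}F(b):b\in A\}\cup Y .$$
This is the Hamel basis $F(B_0)\cup Y$ with each $F(b)$, $b\in A$, replaced by a nonzero rational multiple. By rescaling it is a Hamel basis. $\square$

It helps to follow one chain. Take $z\in Z$. It moves left, and the image side loses $F(z)$. The point $c=\varphi(z)$ moves right and brings back a multiple of $F(z)$, but the left side loses $c$. Then $2c$ moves left, the image side loses $F(2c)$, the point $\varphi(2c)$ moves right, and so on. A chain from $y\in Y$ begins instead with $F^{-1}(y)$ moving right.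

To prove Theorem 1 it remains to construct $C,D,F$ as in Lemma 4 with $F$ a topological embedding: the restriction of $F$ to $\mathbb R\setminus H_1$ is then a homeomorphism onto its image.

**Lemma 5.** There are $C,D$ and a topological embedding $F:\mathbb R\setminus D\to\mathbb R$ satisfying all hypotheses of Lemma 4.

The next four sections prove Lemma 5.

## Choosing $C$, $D$ and the spanning set $K$

The purpose here is to fix the domain pieces and the compact set $K=F(C)$. Let
$$C:=h([0]),$$
an independent Cantor set. Let $(I_n)_{n\ge1}$ enumerate the nonempty open intervals with rational endpoints. Choose distinct $v_n\in[1]$. Since $h(v_n)\ne0$, the set $\mathbb Q\,h(v_n)$ is dense, and we can choose rationals $r_n\ne0$ with $r_nh(v_n)\in I_n$. Put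
$$D:=\{r_nh(v_n):n\ge1\},\qquad G:=\mathbb R\setminus D,\qquad B_0:=G\setminus C .$$
Then $D$ is countable and dense. The points $h(v_n)$ and the points of $C$ are distinct elements of the independent set $Q$, and rescaling elements of an independent set by nonzero rationals leaves it independent, without coincidences. So $D\cap C=\emptyset$ and $C\cup D$ is independent.

(The set $Z$ of Lemma 4 is not empty here, so the exchange is needed: for each of the uncountably many $v\in[1]$ not among the $v_n$, the number $h(v)$ is not in $\operatorname{span}(C\cup D)$.)

Let $T$ be the ternary Cantor set and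
$$K:=Q\cup T .$$
The set $T$ makes $K$ span $\mathbb R$, since $T+T=[0,2]$. The set $Q$ is included so that $K$ contains the multiples required by hypothesis (3) of Lemma 4. The set $Q$ is closed and contains no nondegenerate interval, because an independent set contains none; so $Q$ is nowhere dense. So is $T$. Hence $K$ is compact and nowhere dense, and it has no isolated points because $Q$ and $T$ have none. Thus $K$ is a Cantor set. All its elements are nonnegative, so $K\subset[0,M]$ for some $M>0$. Fix a homeomorphism
$$g:C\to K .$$
This will be $F$ on $C$, and hypothesis (2) of Lemma 4 holds.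

## Cutting $\mathbb R\setminus C$ into intervals small compared with their distance to $C$

We must extend $g$ to $B_0$ so that the result is continuous at the points of $C$: a point near $c\in C$ must have image near $g(c)$. For this we cut $\mathbb R\setminus C$ into intervals, each no longer than its distance from $C$, so that all points of one interval may follow the same nearby point of $C$. The endpoints are taken in $D$, where $F$ is not defined.

Let $(a,b)$ be a component of $\mathbb R\setminus C$, where $a=-\infty$ or $b=\infty$ is possible. Choose $u_0\in D\cap(a,b)$. Given $u_k\in D\cap(a,b)$ with $k\ge0$, put $\delta_k=\operatorname{dist}(u_k,C)$ and choose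
$$u_{k+1}\in D\cap\left(u_k+\tfrac{\delta_k}4,\;u_k+\tfrac{\delta_k}2\right).$$
Then $u_{k+1}\in(a,b)$, and every point of $[u_k,u_{k+1}]$ has distance at least $\delta_k-\frac{\delta_k}2=\frac{\delta_k}2$ from $C$, so
$$u_{k+1}-u_k\le\tfrac{\delta_k}2\le\operatorname{dist}([u_k,u_{k+1}],C).$$
Moreover $u_k\to b$ as $k\to\infty$. Otherwise the increasing sequence $u_k$ would converge to a point of $(a,b)$, $\delta_k$ would be bounded below by a positive number, and so would the steps $u_{k+1}-u_k>\delta_k/4$, which is impossible for a convergent sequence. Choose $u_k$ for $k<0$ symmetrically, with $u_k\to a$ as $k\to-\infty$.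

For instance, if $(a,b)=(0,1)$ and we ignore the requirement $u_k\in D$, we may take $u_0=\frac12$ and advance by $\delta_k/3$ each time. Then $1-u_{k+1}=\frac23(1-u_k)$ for $k\ge0$, and $[u_k,u_{k+1}]$ has length $\frac13\delta_k$ and distance $\frac23\delta_k$ from $\{0,1\}$.

Let $(J_n)_{n\ge1}$ enumerate all intervals $(u_k,u_{k+1})$ from all components. They have the following properties.

**(J1)** $B_0=G\setminus C=\bigsqcup_n(J_n\setminus D)$; each $J_n\setminus D$ is open in $G$; and $\overline{J_n}\cap C=\emptyset$. Indeed, the only points of $\mathbb R\setminus C$ not covered by the $J_n$ are the $u_k$, and these are in $D$.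

**(J2)** $|J_n|\le\operatorname{dist}(J_n,C)$. Choose $c_n\in C$ with $\operatorname{dist}(J_n,c_n)=\operatorname{dist}(J_n,C)$. Then for $x\in J_n$
$$|x-c_n|\le|J_n|+\operatorname{dist}(J_n,C)\le2\operatorname{dist}(J_n,C)\le2\operatorname{dist}(x,C).\tag{4}$$

**(J3)** Let $N_0=\{n:\operatorname{dist}(J_n,C)<1\}$. Then $\operatorname{dist}(J_n,C)\to0$ as $n\to\infty$ within $N_0$. To see this, note first that a compact subset of $\mathbb R\setminus C$ meets only finitely many components, and within each component only finitely many $J_n$, because the points $u_k$ accumulate only at its ends. Now let $\delta>0$. If $n\in N_0$ and $\operatorname{dist}(J_n,C)\ge\delta$, then by (4) $J_n$ lies in $\{x:\delta\le\operatorname{dist}(x,C)\le2\}$, a compact subset of $\mathbb R\setminus C$. So there are only finitely many such $n$.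

## Targets $P_n$ for the pieces $J_n\setminus D$

For each $n$ we need a Cantor set $P_n$ to receive $J_n\setminus D$. The requirements are: $P_n$ is close to $g(c_n)$ when $J_n$ is close to $C$, for continuity; $P_n$ misses $K$, for injectivity; $\bigcup_nP_n$ is independent; and a rational multiple of $P_n$ lies in $K$. We take pieces of $Q$ and use rational multiples to put them where we want.

First choose a window $W_n$. If $n\in N_0$, let $W_n$ be a nonempty open interval with
$$W_n\subset\left(g(c_n)-\tfrac1n,\;g(c_n)+\tfrac1n\right)\setminus K,$$
which exists because $K$ is closed and nowhere dense. If $n\notin N_0$, let $W_n=(M+n,M+n+1)$; this also misses $K\subset[0,M]$. These windows run off to infinity so that they create no new limit points.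

The sets $[0^n1]$, $n\ge1$, are pairwise disjoint. Take a point $u\in h([0^n1])$. Since $u\ne0$, there is a rational $\lambda_n\ne0$ with $\lambda_nu\in W_n$. By continuity of $h$ there is a word $s$ extending $0^n1$ such that $Q_n:=h([s])$ satisfies
$$P_n:=\lambda_nQ_n\subset W_n .$$
Each $P_n$ is a Cantor set. We record what we have.

**(P1)** The $Q_n$ are pairwise disjoint subsets of the independent set $Q$, and the elements of $Q_n$ are multiplied by $\lambda_n\ne0$. Hence the $P_n$ are pairwise disjoint and $\bigcup_nP_n$ is independent.

**(P2)** $P_n\cap K=\emptyset$ and $\lambda_n^{-1}P_n=Q_n\subset Q\subset K$.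

**(P3)** If $p_m\in P_{n_m}$, $n_m\to\infty$ and $p_m\to p$, then $p\in K$. Indeed, $(p_m)$ is bounded, while $p_m>M+n_m$ whenever $n_m\notin N_0$; so $n_m\in N_0$ for all large $m$. Then $|p_m-g(c_{n_m})|<1/n_m$, so $g(c_{n_m})\to p$, and $K$ is closed.

## The map $F$ is an embedding

By density of $D$, each $J_n\setminus D$ is a zero-dimensional separable metrizable space, so there is a topological embedding $g_n:J_n\setminus D\to P_n$. Define
$$F=g\ \text{ on }C,\qquad F=g_n\ \text{ on }J_n\setminus D .$$
By (J1), $F$ is defined on all of $G$. It is injective, because $K,P_1,P_2,\dots$ are pairwise disjoint.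

**$F$ is continuous.** At points of the sets $J_n\setminus D$, which are open in $G$, this is clear. Let $x_m\to c\in C$ with $x_m\in G$. The terms in $C$ are handled by continuity of $g$, so we may assume $x_m\in J_{n_m}$ for all $m$. For each fixed $n$ we have $c\notin\overline{J_n}$, so $n_m=n$ for only finitely many $m$; thus $n_m\to\infty$. Since $\operatorname{dist}(J_{n_m},C)\le|x_m-c|\to0$, eventually $n_m\in N_0$. By (4), $|x_m-c_{n_m}|\le2\operatorname{dist}(x_m,C)\le2|x_m-c|\to0$, so $c_{n_m}\to c$ and $g(c_{n_m})\to g(c)$. Since $F(x_m)\in W_{n_m}$, we have $|F(x_m)-g(c_{n_m})|<1/n_m$. Hence $F(x_m)\to g(c)=F(c)$.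

**$F^{-1}$ is continuous on $F(G)$.** Let $x_m,x\in G$ and $F(x_m)\to F(x)$; we show $x_m\to x$.

*Case $F(x)\in P_n$.* The set $K\cup\bigcup_{l\ne n}P_l$ is closed. To see this, take a convergent sequence in it and pass to a subsequence that stays in $K$, or stays in one $P_l$ with $l\neq n$, or lies in sets $P_{n_m}$ with $n_m\to\infty$; the limit is in the set, in the last case by (P3). This closed set does not contain $F(x)$, so eventually $F(x_m)\in P_n$. Then $x_m\in J_n\setminus D$ and $F(x_m)=g_n(x_m)$. Also $x\in J_n\setminus D$, and $x_m\to x$ because $g_n$ is an embedding.

*Case $F(x)\in K$.* Then $x\in C$, since $F$ maps $B_0$ into $\bigcup_nP_n$, which misses $K$. Terms $x_m\in C$ are handled by continuity of $g^{-1}$, so assume $x_m\in J_{n_m}$ for all $m$. Each $P_l$ is compact and misses $K$, so it has positive distance from $F(x)$ and contains only finitely many $F(x_m)$. Thus $n_m\to\infty$. The sequence $F(x_m)$ is bounded, so eventually $n_m\in N_0$. Now $|F(x_m)-g(c_{n_m})|<1/n_m$ gives $g(c_{n_m})\to F(x)=g(x)$, hence $c_{n_m}\to x$. By (4) and (J3), $|x_m-c_{n_m}|\le2\operatorname{dist}(J_{n_m},C)\to0$. So $x_m\to x$.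

**The hypotheses of Lemma 4 hold.** $F(B_0)\subset\bigcup_nP_n$ is independent by (P1). $F(C)=K$ spans $\mathbb R$. For $b\in J_n\setminus D$ put $\lambda(b)=\lambda_n$; then $\lambda(b)^{-1}F(b)\in\lambda_n^{-1}P_n\subset K=F(C)$ by (P2). This proves Lemma 5. $\square$

**Proof of Theorem 1.** Take $C,D,F$ from Lemma 5 and $H_1$ from Lemma 4, and let $H_2=F(\mathbb R\setminus H_1)$. Both are Hamel bases. Since $\mathbb R\setminus H_1\subset G$ and $F$ is a homeomorphism of $G$ onto its image, $f=F|_{\mathbb R\setminus H_1}$ is a homeomorphism of $\mathbb R\setminus H_1$ onto $H_2$. $\blacksquare$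

## Maps of the whole line: a criterion by counting

We now ask which continuous injections $F:\mathbb R\to\mathbb R$ have a restriction that solves the problem.

**Theorem 2.** (a) Let $F:\mathbb R\to\mathbb R$ be continuous and injective. There are Hamel bases $H_1,H_2$ with $F(\mathbb R\setminus H_1)=H_2$ if and only if
$$|Y|\le\dim\operatorname{span}Y+\dim\operatorname{span}F(Y)\quad\text{for every finite }Y\subset\mathbb R.\tag{5}$$
(b) There is an $F$ satisfying (5) that is the restriction to $\mathbb R$ of an entire function and is a real-analytic diffeomorphism of $\mathbb R$ onto $\mathbb R$. So $f$ in the question can be the restriction of a real-analytic diffeomorphism of the whole line. No polynomial $F$ works.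

Two small cases of (5): $Y=\{0\}$ forces $F(0)\neq0$; and $F(x)=x+1$ violates (5) for $Y=\{1,2,3\}$, where the right side is $1+1$.

The proof uses matroids. A **finitary matroid** on a set $E$ is a family of "independent" subsets of $E$ such that $\emptyset$ is independent, subsets of independent sets are independent, for finite independent $I,I'$ with $|I|<|I'|$ some $x\in I'\setminus I$ makes $I\cup\{x\}$ independent, and a set is independent if and only if all its finite subsets are. A *base* is a maximal independent set; by Zorn's lemma every independent set lies in a base. The *rank* $r(Y)$ of a finite $Y$ is the largest size of an independent subset of $Y$.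

*Examples.* Linear independence on a subset of $\mathbb R$, with $r(Y)=\dim\operatorname{span}Y$. Or: let $E$ be partitioned into pairs and call a set independent if it contains at most one element of each pair; then $r(Y)$ is the number of pairs that $Y$ meets, and a base contains exactly one element of each pair.

Two published theorems are quoted.

**(MU)** (Matroid union; Edmonds–Fulkerson 1965, Nash-Williams 1966.) Let $N_1,N_2$ be matroids on a finite set $E$ with rank functions $r_1,r_2$. Then $E$ is the union of an $N_1$-independent and an $N_2$-independent set if and only if $|Y|\le r_1(Y)+r_2(Y)$ for all $Y\subset E$.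

**(BP)** (J. Erde, J. P. Gollin, A. Joó, P. Knappe, M. Pitz, *Base partition for mixed families of finitary and cofinitary matroids*, Combinatorica 41 (2021); special case of two finitary matroids.) Let $N_1,N_2$ be finitary matroids on $E$. If $E$ is the union of a base of $N_1$ and a base of $N_2$, and there are also disjoint bases $B_1$ of $N_1$ and $B_2$ of $N_2$, then $E$ has a partition into a base of $N_1$ and a base of $N_2$.

**Lemma 6.** Let $N_1,N_2$ be finitary matroids on $E$ having disjoint bases. If $|Y|\le r_1(Y)+r_2(Y)$ for all finite $Y\subset E$, then $E=B_1\sqcup B_2$ with $B_i$ a base of $N_i$.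

*Proof.* For finite $Y\subset E$ let $X_Y$ be the set of $\chi\in\{1,2\}^E$ such that $\chi^{-1}(i)\cap Y$ is $N_i$-independent for $i=1,2$. Membership in $X_Y$ depends on finitely many coordinates, so $X_Y$ is closed in the product topology. Applying (MU) to the restrictions of $N_1,N_2$ to $Y$ (and shrinking one of the two sets to make them disjoint) shows that $X_Y\ne\emptyset$. If $Y\subset Y'$, then $X_{Y'}\subset X_Y$; so any finitely many of the sets $X_Y$ have a common element. By compactness of $\{1,2\}^E$ there is a $\chi$ in all $X_Y$. As the matroids are finitary, $\chi^{-1}(i)$ is $N_i$-independent. Extend $\chi^{-1}(1),\chi^{-1}(2)$ to bases of $N_1,N_2$. These cover $E$, and disjoint bases exist by hypothesis, so (BP) gives the partition. $\square$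

**Proof of Theorem 2(a).** *Necessity.* Let $F(\mathbb R\setminus H_1)=H_2$ and let $Y$ be finite. The set $Y\cap H_1$ is independent, so $|Y\cap H_1|\le\dim\operatorname{span}Y$. The map $F$ sends $Y\setminus H_1$ injectively into the independent set $H_2$, so $|Y\setminus H_1|\le\dim\operatorname{span}F(Y)$. Add the two.

*Sufficiency.* On $E=\mathbb R$ let $N_1$ be linear independence, and let $X$ be $N_2$-independent if and only if $F(X)$ is linearly independent. Since $F$ is injective, both are finitary matroids, with $r_1(Y)=\dim\operatorname{span}Y$ and $r_2(Y)=\dim\operatorname{span}F(Y)$. They have disjoint bases: $[0,1]$ spans $\mathbb R$ and so contains a Hamel basis; $F([2,3])$ is a nondegenerate interval and so also contains a Hamel basis, whose preimage is an $N_2$-base inside $[2,3]$. By Lemma 6, $\mathbb R=H_1\sqcup B$ with $H_1$ a Hamel basis and $B$ an $N_2$-base. The set $F(B)$ is a maximal independent subset of $F(\mathbb R)$, and $F(\mathbb R)$ spans $\mathbb R$ because it contains a nondegenerate interval. So $H_2:=F(B)=F(\mathbb R\setminus H_1)$ is a Hamel basis. $\square$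

## A random entire function avoids all unwanted relations

To satisfy (5) we look for an $F$ under which many linear relations among points never coexist with many linear relations among their images. We perturb the identity by infinitely many small terms with random coefficients. The lemma treats two cases: $\kappa=0$ is used for Theorem 2, and $\kappa=1$, which forces $F(0)=0$, for Theorem 3.

**Lemma 7.** Let $\kappa\in\{0,1\}$, $g_k(x)=x^{k+\kappa}e^{-x^2}$, $c_k=\sup_{\mathbb R}|g_k'|<\infty$ and $\varepsilon_k=\min\left(\frac1{k!},\frac{2^{-k-2}}{1+c_k}\right)$ for $k\ge0$. For $a=(a_0,a_1,\dots)\in[-1,1]^{\mathbb N}$ let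
$$F_a(x)=x+\sum_{k\ge0}\varepsilon_ka_kg_k(x).$$
Then $F_a$ is entire, its restriction to $\mathbb R$ is an increasing real-analytic diffeomorphism of $\mathbb R$ onto $\mathbb R$, and $F_a(0)=0$ if $\kappa=1$. For almost every $a$, with respect to the product of uniform measures, the following holds.

> (6) Let $0\le d<m\le n$ be integers, $L\in\mathbb Q^{n\times d}$, $R\in\mathbb Q^{m\times n}$ with $\operatorname{rank}R=m$, and $t\in\mathbb R^d$. If $x=Lt$ has pairwise distinct coordinates (and, if $\kappa=1$, nonzero coordinates), then $R\,(F_a(x_1),\dots,F_a(x_n))^{\mathsf T}\ne0$.

In words: $n$ distinct points whose span has dimension at most $d$ never have more than $d$ independent rational relations among their images. In the smallest case, $\kappa=0$, $d=0$, $m=n=1$, (6) says $F_a(0)=\varepsilon_0a_0\ne0$, which holds for almost every $a$. For a fixed pair $(L,R)$ the reason for (6) is a dimension count: a bad coincidence is described by $d$ parameters for $t$ and $n-m$ parameters for the vector of values in $\ker R$, fewer than the $n$ coefficients $a_0,\dots,a_{n-1}$.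

*Proof.* **Step 1: $F_a$ is an analytic diffeomorphism.** For $|z|\le r$, $r\ge1$, we have $|\varepsilon_kg_k(z)|\le r^{k+1}e^{r^2}/k!$. So the series converges uniformly on $\{|z|\le r\}$, uniformly in $a$, and $F_a$ is entire. We may differentiate term by term, and on $\mathbb R$
$$|F_a'-1|\le\sum_{k\ge0}\varepsilon_kc_k\le\sum_{k\ge0}2^{-k-2}=\tfrac12 .$$
So $F_a'\ge\frac12$ on $\mathbb R$. Hence $F_a$ is increasing and onto $\mathbb R$, and its inverse is real-analytic by the analytic inverse function theorem. If $\kappa=1$, every $g_k(0)=0$, so $F_a(0)=0$.

**Step 2: reduce (6) to one closed set.** There are countably many pairs $(L,R)$, so it suffices to fix one. Let $\Omega\subset\mathbb R^d$ be the set of $t$ such that $Lt$ has pairwise distinct coordinates (nonzero if $\kappa=1$). It is open, hence a countable union of compact sets $\Theta$, and it suffices to show that for each $\Theta$ the set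
$$\mathcal N=\{a\in[-1,1]^{\mathbb N}:\ RF_a(Lt)=0\ \text{for some }t\in\Theta\}$$
is null, where $F_a$ is applied coordinatewise. By the uniform convergence in Step 1, $(a,t)\mapsto F_a(Lt)$ is continuous on $[-1,1]^{\mathbb N}\times\Theta$. So $\{(a,t):RF_a(Lt)=0\}$ is closed, and $\mathcal N$, its projection along the compact set $\Theta$, is closed. In particular $\mathcal N$ is measurable, and by Fubini it suffices to fix $a_n,a_{n+1},\dots$ arbitrarily and to show that the section of $\mathcal N$ in the variable $\alpha=(a_0,\dots,a_{n-1})^{\mathsf T}$ is Lebesgue null.

**Step 3: the section lies in a null image.** With $x=Lt$ write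
$$F_a(Lt)=\psi(t)+V(t)\alpha,\qquad V(t)=\bigl(\varepsilon_kg_k(x_i)\bigr)_{1\le i\le n,\;0\le k<n},$$
where $\psi(t)$ collects $x$ and the terms with $k\ge n$; it is smooth in $t$ and does not depend on $\alpha$. The matrix $V(t)$ is the product of the diagonal matrix with entries $x_i^{\kappa}e^{-x_i^2}$, the Vandermonde matrix $(x_i^k)$, and the diagonal matrix with entries $\varepsilon_k>0$. For $t\in\Omega$ the $x_i$ are distinct, and nonzero if $\kappa=1$, so $V(t)$ is invertible. If $RF_a(Lt)=0$, then $w:=F_a(Lt)\in\ker R$ and
$$\alpha=V(t)^{-1}(w-\psi(t)).$$
So the section is contained in the image of the $C^1$ map $\Omega\times\ker R\to\mathbb R^n$, $(t,w)\mapsto V(t)^{-1}(w-\psi(t))$. Its domain is an open subset of a Euclidean space of dimension $d+(n-m)<n$. A $C^1$ map from an open subset of $\mathbb R^p$ to $\mathbb R^n$ with $p<n$ has null image: add $n-p$ dummy variables, and the image becomes the image of a null set in $\mathbb R^n$ under a $C^1$ map. $\square$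

**Proof of Theorem 2(b).** Take $\kappa=0$ and $F=F_a$ with $a$ such that (6) holds. Suppose $Y=\{x_1,\dots,x_n\}$, with distinct $x_i$, violates (5). Put $d=\dim\operatorname{span}Y$ and $e=\dim\operatorname{span}F(Y)$, so $d+e<n$. Let $t\in\mathbb R^d$ list a basis of $\operatorname{span}Y$; then $x=Lt$ with $L$ rational. The space of $\rho\in\mathbb Q^n$ with $\sum_i\rho_iF(x_i)=0$ is the kernel of a linear map of $\mathbb Q^n$ onto $\operatorname{span}F(Y)$, so its dimension is $m:=n-e>d$. Let the rows of $R$ be a basis of this space. Then $\operatorname{rank}R=m$, $d<m\le n$ and $R(F(x_1),\dots,F(x_n))^{\mathsf T}=0$, contradicting (6). So (5) holds, and (a) applies to $F$.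

Let $F$ be a polynomial of degree $k$. All values on $\mathbb Q$ lie in the span of the coefficients, so $\dim\operatorname{span}F(\mathbb Q)\le k+1$. A set $Y$ of $k+3$ rationals violates (5), since $k+3>1+(k+1)$. $\blacksquare$

## A Hamel basis and its reflection

**Theorem 3.** There are a Hamel basis $H$ and a decreasing real-analytic involution $\sigma$ of $\mathbb R$ with $\sigma(0)=0$ and $\sigma(H)=\mathbb R\setminus(H\cup\{0\})$. In particular, $H$ is homeomorphic to $(\mathbb R\setminus\{0\})\setminus H$.

The obvious reflection $\sigma(x)=-x$ fails: for $h\in H$ exactly one of $2h,-2h$ would have to be in $H$, but both are dependent on $h$ and different from it. We conjugate this reflection by a generic map.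

*Proof.* **Step 1: the involution.** Take $\kappa=1$ and $F=F_a$ with (6), and let $\sigma(x)=F^{-1}(-F(x))$. Then $\sigma$ is real-analytic and decreasing, $\sigma(\sigma(x))=x$, and $\sigma(x)=x$ only if $F(x)=0$, that is, $x=0$. So $\sigma$ pairs each $x>0$ with $\sigma(x)<0$, and these pairs partition $\mathbb R\setminus\{0\}$.

**Step 2: $k$ pairs have dimension at least $k$.** Let $\{x_i,\sigma(x_i)\}$, $1\le i\le k$, be distinct pairs with $k\ge1$, and suppose their union has span of dimension $d<k$. These $n=2k$ distinct nonzero reals have the form $Lt$ with $t\in\mathbb R^d$ and $L$ rational. The $m=k$ relations $F(x_i)+F(\sigma(x_i))=0$ are rational and linearly independent, as they involve disjoint sets of coordinates. Since $d<m\le n$, this contradicts (6).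

**Step 3: the partition.** On $E=\mathbb R\setminus\{0\}$ let $N_1$ be linear independence, and let $X$ be $N_2$-independent if and only if it contains at most one element of each pair. Both are finitary. If a finite $Y\subset E$ contains exactly $k$ full pairs, then $|Y|-r_2(Y)=k\le r_1(Y)$ by Step 2 (trivially if $k=0$). Disjoint bases exist: a Hamel basis inside $(0,1)$, and the set $(-\infty,0)$. By Lemma 6, $E=H\sqcup T'$ with $H$ a Hamel basis and $T'$ containing exactly one element of each pair. So $H$ contains exactly the other element of each pair, and $\sigma(H)=T'=\mathbb R\setminus(H\cup\{0\})$. Since $\sigma$ is a homeomorphism of $\mathbb R$, the last statement follows. $\blacksquare$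

We claim nothing about whether $H_1=H_2$ is possible in Theorem 1; Theorem 3 gives this only up to the single point $0$.

## No such bases are Borel

An *analytic* set is a continuous image of the Baire space $\omega^\omega$, or empty; a *coanalytic* set is the complement of an analytic one. We use that Borel sets are analytic and coanalytic, that analytic sets are Lebesgue measurable, and that they are preserved by countable unions, finite products, intersections with Borel sets, and continuous images. For example, the span of an analytic set $A\subset\mathbb R$ is analytic: it is the union of $\{0\}$ and the countably many images of $A^n$ under the maps $(x_1,\dots,x_n)\mapsto\sum q_ix_i$ with $n\ge1$ and $q_i\in\mathbb Q$.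

**Proposition 4.** Let $H_1,H_2$ be Hamel bases and $f:\mathbb R\setminus H_1\to H_2$ a continuous bijection. Then $H_1$ and $\mathbb R\setminus H_1$ are dense in $\mathbb R$, $H_1$ is neither analytic nor coanalytic, and $H_2$ is not analytic. So no such $H_1$ or $H_2$ is Borel.

*Proof.* Density is Lemma 1.

*No Hamel basis $H$ is analytic* (Sierpiński). Suppose $H$ is analytic and let $h_0\in H$. Then $V=\operatorname{span}(H\setminus\{h_0\})$ is analytic, hence Lebesgue measurable. Since $\mathbb R=\bigcup_{q\in\mathbb Q}(V+qh_0)$ is a countable union of translates of $V$, the set $V$ has positive measure. By Steinhaus's theorem $V=V-V$ contains an interval around $0$, so $V=\mathbb R$, contradicting $h_0\notin V$. This is the argument of Lemma 3 with measure in place of category.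

Hence $H_1$ and $H_2$ are not analytic. If $H_1$ were coanalytic, then $\mathbb R\setminus H_1$ would be analytic, and $H_2=f(\mathbb R\setminus H_1)$, a continuous image of an analytic set, would be analytic, which is impossible. Since Borel sets are analytic, neither basis is Borel. $\blacksquare$
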